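
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Super stability of convex polytopes\\ with cable edges and interior struts}


\begin{abstract}
Make every edge of a convex $3$-polytope a cable and some of its interior diagonals struts, and suppose that the resulting tensegrity has a proper equilibrium stress. It was conjectured that such a tensegrity is always super stable. We show that this is true for polytopes with at most seven vertices, and that for every larger number of vertices there is a counterexample. The first counterexample, with eight vertices, is not even globally rigid in $\mathbb R^3$: one half of it can be reflected in a plane. We also show that one of the three conditions defining super stability, the one on the conic at infinity, always holds, and we construct an example that is a continuous mechanism.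
\end{abstract}

\section{The question and the answer}

Replace every edge of a convex polytope $K\subset\mathbb R^3$ by a cable, which may shrink but not stretch, and wedge some struts, which may stretch but not shrink, between vertices through the interior of $K$. If the struts push outward and the cables pull inward in perfect balance, must the structure hold its shape? We first make this precise.

\paragraph{Tensegrities and stresses.}
Let $G=(V,E)$ be a finite graph with $V=\{1,\dots,n\}$, each of whose edges, called \emph{members}, is labeled either a \emph{cable} or a \emph{strut}. A configuration $\mathbf p=(p_1,\dots,p_n)$ of points in $\mathbb R^3$ turns $G$ into a \emph{tensegrity} $G(\mathbf p)$. A configuration $\mathbf q$ in some Euclidean space is \emph{dominated} by $\mathbf p$ if $|q_i-q_j|\le|p_i-p_j|$ for cables $ij$ and $|q_i-q_j|\ge|p_i-p_j|$ for struts $ij$. The tensegrity $G(\mathbf p)$ is \emph{globally rigid} if every configuration dominated by $\mathbf p$ is congruent to $\mathbf p$.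

A \emph{stress} assigns a scalar $\omega_{ij}=\omega_{ji}$ to each member; we put $\omega_{ij}=0$ when $i\ne j$ are not joined by a member. Its \emph{stress matrix} $\Omega$ is the symmetric $n\times n$ matrix with off-diagonal entries $-\omega_{ij}$ and zero row sums, so that $\Omega_{ii}=\sum_{j\ne i}\omega_{ij}$ and
\begin{equation}\label{eq:form}
x^T\Omega x=\sum_{ij\in E}\omega_{ij}(x_i-x_j)^2\qquad(x\in\mathbb R^n).
\end{equation}
It is an \emph{equilibrium stress} for $\mathbf p$ if $\sum_j\omega_{ij}(p_j-p_i)=0$ for every $i$; equivalently, $\Omega$ annihilates the three vectors of coordinates of $\mathbf p$. It is \emph{proper} if $\omega_{ij}>0$ on cables and $\omega_{ij}<0$ on struts.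

Let $\omega$ be an equilibrium stress and suppose that $\mathbf p$ affinely spans $\mathbb R^3$. Then $\Omega g=0$ for every vector $g=(g(p_1),\dots,g(p_n))$ obtained from an affine function $g$ on $\mathbb R^3$. These vectors form a space of dimension $4$, so $\operatorname{rank}\Omega\le n-4$. We call $\mathbf p$ \emph{universal} with respect to $\omega$ if $\operatorname{rank}\Omega=n-4$, that is, if the kernel of $\Omega$ contains nothing else.

Vectors $v_1,\dots,v_m\in\mathbb R^3$ \emph{lie on a conic at infinity} if there is a non-zero symmetric matrix $C$ with $v_k^TCv_k=0$ for all $k$.

\begin{definition}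
$G(\mathbf p)$, with $\mathbf p$ spanning $\mathbb R^3$, is \emph{super stable} if it has a proper equilibrium stress $\omega$ such that
\begin{enumerate}
\item[(i)] the member directions $p_i-p_j$, $ij\in E$, do not lie on a conic at infinity;
\item[(ii)] $\Omega$ is positive semidefinite (PSD);
\item[(iii)] $\mathbf p$ is universal with respect to $\omega$.
\end{enumerate}
\end{definition}

Nothing is lost by assuming that $\mathbf p$ spans $\mathbb R^3$: otherwise all member directions are orthogonal to some $u\ne0$, and $C=uu^T$ shows that (i) fails. The short proof of the following known theorem shows what each condition is for.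

\begin{proposition}\label{prop:ss}
Super stable tensegrities are globally rigid.
\end{proposition}
\begin{proof}
Put $\Phi(\mathbf q)=\sum_{ij\in E}\omega_{ij}|q_i-q_j|^2$. By \eqref{eq:form}, applied to each coordinate, $\Phi(\mathbf p)=0$ by equilibrium, and $\Phi(\mathbf q)\ge0$ for all $\mathbf q$ by (ii). If $\mathbf q$ is dominated by $\mathbf p$, then each term of $\Phi(\mathbf q)$ is at most the corresponding term of $\Phi(\mathbf p)$, because $\omega$ is proper. Hence $0\le\Phi(\mathbf q)\le\Phi(\mathbf p)=0$. So corresponding terms are equal, and every member has the same length in $\mathbf q$ as in $\mathbf p$. Moreover, since $\Omega$ is PSD and $\Phi(\mathbf q)=0$, the coordinate vectors of $\mathbf q$ lie in $\ker\Omega$. By (iii), $q_i=Ap_i+b$ for a matrix $A$ and a vector $b$. Equality of lengths says that $d^T(A^TA-I)d=0$ for every member direction $d$, so $A^TA=I$ by (i).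
\end{proof}

\paragraph{The conjecture.}
An \emph{interior diagonal} of $K$ is a segment that joins two vertices of $K$, is not an edge of $K$, and passes through the interior of $K$. We call $G(\mathbf p)$ a \emph{polytopal tensegrity} on $K$ if
\begin{itemize}
\item $K$ is a convex $3$-dimensional polytope, the vertices of $G$ are the vertices of $K$, and $\mathbf p$ is the list of their positions;
\item the cables are all the edges of $K$, and the struts are some interior diagonals of $K$;
\item $G(\mathbf p)$ has a proper equilibrium stress.
\end{itemize}

\begin{conjecture}[\cite{slides}]
Every polytopal tensegrity is super stable.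
\end{conjecture}

The one-dimension-lower analogue suggests optimism: a convex quadrilateral in the plane has an affine dependence $\lambda$ whose signs alternate, and $\omega_{ij}=-\lambda_i\lambda_j$ is an equilibrium stress, positive on the sides and negative on the diagonals, whose matrix $\lambda\lambda^T$ is PSD of the largest possible rank $4-3$. In space the smallest polytopal tensegrities turn out to be octahedra, and for them the conjecture holds for a robust reason (Section~\ref{sec:oct}). Nevertheless the conjecture is false.

\begin{theorem}\label{thm:counter}
There is a polytopal tensegrity with $8$ vertices that is not globally rigid, even within $\mathbb R^3$, and hence is not super stable.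
\end{theorem}

\begin{theorem}\label{thm:range}
Every polytopal tensegrity with at most $7$ vertices is super stable; in fact, every proper equilibrium stress of it satisfies {\rm(i)--(iii)}. For every $n\ge8$ there is a polytopal tensegrity with $n$ vertices, on a simplicial polytope, that is not super stable.
\end{theorem}

\begin{theorem}\label{thm:conic}
Condition {\rm(i)} holds for every polytopal tensegrity. So only {\rm(ii)} and {\rm(iii)} can fail.
\end{theorem}

\begin{theorem}\label{thm:flex}
There is a polytopal tensegrity that is a continuous mechanism: it flexes in $\mathbb R^3$ with all member lengths constant.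
\end{theorem}

The counterexample rests on a simple observation: if a plane has vertices on both sides but no member crosses it, then the vertices on one side can be reflected in the plane. The point is that a polytopal tensegrity can have such a plane (Section~\ref{sec:counter}). For at most seven vertices the difficulty is the pentagonal bipyramid. There the proof deforms the stress matrix to a simple model, and the parity of a $5$-cycle prevents an eigenvalue from crossing zero on the way (Section~\ref{sec:seven}). The polytope of our $8$-vertex example is combinatorially a hexagonal bipyramid, where the cycle is even.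

\paragraph{Facts used about polytopes.}
\begin{enumerate}
\item[(P1)] At a vertex $v$ of $K$ there are at least three edges. Their directions span $\mathbb R^3$, and every $p-v$ with $p\in K$ is a non-negative combination of the edge directions at $v$, pointing away from $v$.
\item[(P2)] The graph of a polytope is connected, and if an affine function $f$ is not maximal on $K$ at the vertex $v$, then $f$ is larger at some neighbor of $v$.
\item[(P3)] Every edge of $K$ lies in exactly two facets, and any two facets are linked by a chain of facets in which consecutive ones share an edge. Hence, if every edge of every facet in some non-empty list lies in two facets of the list, then the list is complete.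
\item[(P4)] Two vertices in a common facet are not joined by an interior diagonal.
\end{enumerate}
For a facet $F$, a \emph{facet function} of $F$ is an affine function that is non-negative on $K$ and vanishes on $K$ exactly at the points of $F$.

One more observation is used throughout.

\begin{lemma}\label{lem:strut}
In a polytopal tensegrity every vertex is an endpoint of a strut.
\end{lemma}
\begin{proof}
Otherwise all members at some vertex $v$ are cables, with positive stress. Their directions lie strictly on one side of a plane that supports $K$ only at $v$, so their weighted sum is not zero.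
\end{proof}

\section{The octahedron, and a reason for optimism}\label{sec:oct}

Consider the regular octahedron with vertices $\pm e_1,\pm e_2,\pm e_3$ and the three struts joining $e_i$ to $-e_i$. Put $\omega=1$ on the twelve edges and $\omega=-2$ on the struts. At $e_1$ the four edge vectors sum to $-4e_1$ and the strut contributes $-2(-2e_1)=4e_1$, so this is a proper equilibrium stress.

Why is $\Omega$ PSD of rank $2=6-4$? Look only at the three vertices $e_1,e_2,e_3$ of one face. No strut joins two of them, and the corresponding block of $\Omega$ is
\[
\begin{pmatrix}2&-1&-1\\-1&2&-1\\-1&-1&2\end{pmatrix},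
\]
the Laplacian of a triangle, which is PSD of rank $2$. So $\Omega$ has at least two positive eigenvalues; since its rank is at most $2$, all other eigenvalues are $0$. The zero row sums of the block are no accident. The affine function $1+x+y+z$ vanishes on the opposite face and is constant on $e_1,e_2,e_3$, and $\Omega$ annihilates it.

This works in general. Recall that the Laplacian $\Lambda$ of a connected graph on $k$ vertices with positive edge weights $w_{ij}$ satisfies $x^T\Lambda x=\sum w_{ij}(x_i-x_j)^2$ and so is PSD of rank $k-1$. We say that a matrix \emph{annihilates} a function on the points indexing its rows if it annihilates the vector of values of that function.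

\begin{lemma}\label{lem:A}
Let $\Omega$ be a symmetric $m\times m$ matrix that annihilates all affine functions on $m$ points spanning $\mathbb R^3$. Split the index set as $A\sqcup B$ with $|B|=3$, and suppose that some affine function $f$ satisfies $f=0$ on $B$ and $f>0$ on $A$. If the off-diagonal entries of $\Omega_{AA}$ are non-positive and the graph of its negative off-diagonal entries is connected on $A$, then $\Omega$ is PSD and $\operatorname{rank}\Omega=m-4$.
\end{lemma}
\begin{proof}
Since $f$ vanishes on $B$, the rows in $A$ of $\Omega f=0$ read $\Omega_{AA}f_A=0$. With $D=\operatorname{diag}(f_A)$, the matrix $D\Omega_{AA}D$ has non-positive off-diagonal entries and zero row sums, so it is the Laplacian of a connected graph with positive weights. It is PSD of rank $|A|-1=m-4$, and so is $\Omega_{AA}$. Hence the form of $\Omega$ is positive definite on some $(m-4)$-dimensional space of vectors supported on $A$, and $\Omega$ has at least $m-4$ positive eigenvalues. Since $\operatorname{rank}\Omega\le m-4$, all other eigenvalues are $0$.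
\end{proof}

\begin{proposition}\label{prop:class}
If all struts of a polytopal tensegrity have an endpoint in one triangular facet $F$ of $K$, then every proper equilibrium stress satisfies {\rm(i)--(iii)}.
\end{proposition}
\begin{proof}
Condition (i) is Theorem~\ref{thm:conic}, proved in Section~\ref{sec:conic}. For the others apply Lemma~\ref{lem:A} with $B$ the vertex set of $F$, $A$ the set of the other vertices, and $f$ a facet function of $F$. There are no struts inside $A$, so the off-diagonal entries of $\Omega_{AA}$ are non-positive, and the negative ones correspond to the edges of $K$ inside $A$. These form a connected graph: by (P2), from any vertex of $A$ a path along which $f$ increases, and which therefore stays in $A$, leads to the face where $f$ is maximal. That face is disjoint from $F$, and its graph is connected.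
\end{proof}

So in a counterexample every triangular facet of $K$ must be missed by some strut. By Theorem~\ref{thm:conic}, moreover, every proper equilibrium stress of a counterexample violates (ii) or (iii).

\section{Counterexamples}\label{sec:counter}

\subsection{A plane that no member crosses}

\begin{lemma}\label{lem:mirror}
Suppose that $G(\mathbf p)$ has vertices with $z>0$ and vertices with $z<0$, but that no member joins a vertex with $z>0$ to one with $z<0$. Then $G(\mathbf p)$ is not globally rigid, even within $\mathbb R^3$, and is not super stable.
\end{lemma}
\begin{proof}
Let $\mathbf q$ arise from $\mathbf p$ by reflecting in the plane $z=0$ exactly those points that have $z<0$. The endpoints of each member lie in a common closed half space bounded by that plane, so each member keeps its length, and $\mathbf q$ is dominated by $\mathbf p$. If $z_i>0>z_j$, then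
\[
|q_i-q_j|^2-|p_i-p_j|^2=(z_i+z_j)^2-(z_i-z_j)^2=4z_iz_j<0 .
\]
So $\mathbf q$ is not congruent to $\mathbf p$. The last claim follows from Proposition~\ref{prop:ss}.
\end{proof}

To find a polytopal tensegrity of this kind we take a polytope symmetric in the plane $z=0$, with a quadrilateral of vertices in that plane. Each half, by itself, exerts forces on the quadrilateral. By symmetry the vertical forces from above and below cancel, and the horizontal ones can be absorbed by the quadrilateral and its two diagonals, provided that the signs come out right.

\subsection{Eight vertices: proof of Theorem~\ref{thm:counter}}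

Let $K$ be the convex hull of
\[
\begin{gathered}
R=(3,0,0),\quad L=(-3,0,0),\quad P=(0,3,0),\quad Q=(0,-3,0),\\
h=(-1,0,1),\quad k=(1,0,1),\quad h'=(-1,0,-1),\quad k'=(1,0,-1).
\end{gathered}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (R) at (3,0);
\coordinate (L) at (-3,0);
\coordinate (P) at (1.8,1.05);
\coordinate (Q) at (-1.8,-1.05);
\coordinate (h) at (-1,2);
\coordinate (k) at (1,2);
\draw[thick] (R)--(P)--(L)--(Q)--cycle;
\draw[thick] (h)--(k);
\draw[thick] (h)--(L) (h)--(P) (h)--(Q);
\draw[thick] (k)--(R) (k)--(P) (k)--(Q);
\draw[dashed] (h)--(R) (k)--(L) (L)--(R) (P)--(Q);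
\foreach \a in {R,L,P,Q,h,k} \fill (\a) circle (1.6pt);
\node[right] at (R) {$R$};
\node[left] at (L) {$L$};
\node[above right] at (P) {$P$};
\node[below] at (Q) {$Q$};
\node[above] at (h) {$h$};
\node[above] at (k) {$k$};
\end{tikzpicture}
\caption{The half $z\ge0$ of the eight-vertex counterexample, drawn obliquely. Cables are solid and struts are dashed. The points $L,R,P,Q$ lie in the plane $z=0$. The full tensegrity is the union of this half and its mirror image in that plane, so no member crosses the plane.}
\label{fig:half}
\end{figure}

\paragraph{Facets and edges.}
All eight points satisfy $|x|+|y|+2|z|\le3$ and $|y|+3|z|\le3$. Among them, equality $x+y+2z=3$ holds exactly at $R,P,k$, and equality $y+3z=3$ holds exactly at $P,h,k$. The set of points is invariant under all sign changes of coordinates, so we obtain $8$ triangular facets $\pm x\pm y\pm2z=3$ and $4$ triangular facets $\pm y\pm3z=3$. Up to sign changes, the edges of these triangles are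
\begin{itemize}
\item $RP$, in the facets $x+y+2z=3$ and $x+y-2z=3$;
\item $kR$, in the facets $x+y+2z=3$ and $x-y+2z=3$;
\item $kP$, in the facets $x+y+2z=3$ and $y+3z=3$;
\item $hk$, in the facets $y+3z=3$ and $-y+3z=3$.
\end{itemize}
By (P3) these $12$ triangles are all the facets. All eight points are vertices, and the $18$ edges of $K$ are
\[
RP,PL,LQ,QR;\quad hk,\,hL,hP,hQ,\,kR,kP,kQ;\quad h'k',\,h'L,h'P,h'Q,\,k'R,k'P,k'Q .
\]

\paragraph{Struts.}
Take $hR,\ kL,\ h'R,\ k'L,\ LR,\ PQ$. The midpoint of $hR$ is $(1,0,\tfrac12)$, where $|x|+|y|+2|z|=2<3$ and $|y|+3|z|=\tfrac32<3$, so it is interior to $K$. By symmetry the same holds for $kL$, $h'R$, $k'L$. Both $LR$ and $PQ$ pass through the interior point $0$. None of the six is an edge, so all six are interior diagonals. No strut and no edge joins $\{h,k\}$ to $\{h',k'\}$ (Figure~\ref{fig:half}).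

\paragraph{A proper equilibrium stress.}
Let
\[
\begin{array}{c|c|c|c|c|c}
hk,\ h'k' & \{h,k,h',k'\}\text{ to }\{L,R,P,Q\}\ (12\text{ edges}) & hR,kL,h'R,k'L & RP,PL,LQ,QR & LR & PQ\\ \hline
18 & 3 & -9 & 12 & -2 & -18
\end{array}
\]
The first three values are chosen to balance $h$. The force of the upper half on $R$ is then
\[
3(k-R)-9(h-R)=3(-2,0,1)-9(-4,0,1)=(30,0,-6),
\]
and its force on $P$ is
\[
3\bigl[(h-P)+(k-P)\bigr]=3\bigl[(-1,-3,1)+(1,-3,1)\bigr]=(0,-18,6).
\]
The lower half exerts the mirror images $(30,0,6)$ and $(0,-18,-6)$. If the sides of the quadrilateral carry $w$, and $LR$, $PQ$ carry $-\alpha$, $-\beta$, then balance at $R$ and $P$ requires $60-6w+6\alpha=0$ and $-36-6w+6\beta=0$, that is, $w=10+\alpha$ and $\beta=16+\alpha$. Any $\alpha>0$ will do; we took $\alpha=2$.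

The stress is invariant under sign changes of coordinates, so it suffices to verify equilibrium at $h,R,P$:
\begin{itemize}
\item at $h$, from $L,P,Q,k,R$ in turn: $3(-2,0,-1)+3(1,3,-1)+3(1,-3,-1)+18(2,0,0)-9(4,0,-1)=0$;
\item at $R$: $(30,0,-6)+(30,0,6)+12\bigl[(-3,3,0)+(-3,-3,0)\bigr]-2(-6,0,0)=(60-72+12,0,0)=0$;
\item at $P$: $(0,-18,6)+(0,-18,-6)+12\bigl[(3,-3,0)+(-3,-3,0)\bigr]-18(0,-6,0)=(0,-36-72+108,0)=0$.
\end{itemize}
So this is a polytopal tensegrity, and Lemma~\ref{lem:mirror} applies. This proves Theorem~\ref{thm:counter}. \qed

\begin{remark}
For this particular stress it is (ii) that fails. Let $x$ be the vector of the values $|z|$. On every member $(x_i-x_j)^2=(z_i-z_j)^2$, so $x^T\Omega x=z^T\Omega z=0$ by \eqref{eq:form} and equilibrium. But the entry of $\Omega x$ at $R$ is $-(3+3-9-9)=12\ne0$, and a PSD matrix annihilates every vector on which its form vanishes.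
\end{remark}

\begin{remark}\label{rem:hex}
$K$ is combinatorially a bipyramid over the hexagon $R\,k\,h\,L\,h'\,k'$ with apices $P$ and $Q$.
\end{remark}

\subsection{All larger numbers of vertices}

To add vertices to the example without losing the stress, we place each new vertex just beyond a facet, on a line through $L$. Then the new vertex, $L$ and the vertices of the facet carry an explicit stress. We use that an affine dependence $\lambda$ of some points ($\sum\lambda_i=0$, $\sum\lambda_ip_i=0$) gives an equilibrium stress
\begin{equation}\label{eq:rankone}
\omega_{ij}=-\lambda_i\lambda_j\quad(i\ne j),\qquad\text{with stress matrix }\lambda\lambda^T .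
\end{equation}

\begin{proposition}\label{prop:large}
For every $n\ge8$ there is a polytopal tensegrity with $n$ vertices, on a simplicial polytope, to which Lemma~\ref{lem:mirror} applies.
\end{proposition}
\begin{proof}
By induction on $n$ we construct a polytopal tensegrity on a simplicial polytope $K_n$ with $n$ vertices that has $L,h,h'$ among its vertices, has no member joining a vertex with $z>0$ to one with $z<0$, and has a facet $F$ such that
\begin{itemize}
\item $L\notin F$, and each vertex of $F$ is joined to $L$ by a member;
\item $F$ lies in $z\ge0$ but not in $z=0$.
\end{itemize}
Since $z(h)>0>z(h')$, Lemma~\ref{lem:mirror} then applies. For $n=8$ take the example above with $F=RPk$; here $LR$ and $Lk$ are struts and $LP$ is a cable.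

Given $K_n$ and $F=f_1f_2f_3$, let $w=\frac13(f_1+f_2+f_3)$, so $z(w)>0$, and put $v=w+\delta(w-L)$ with small $\delta>0$. Then $z(v)=(1+\delta)z(w)>0$, because $z(L)=0$. For each facet $H$ of $K_n$ let $g_H$ be a facet function. Since $w$ is in the relative interior of $F$, we have $g_H(w)>0$ for $H\ne F$, hence $g_H(v)>0$ when $\delta$ is small. On the other hand, $g_F(v)=-\delta g_F(L)<0$. So $v$ lies beyond $F$ and beneath every other facet. Therefore $K_{n+1}=\operatorname{conv}(K_n\cup\{v\})$ has as its facets those of $K_n$ other than $F$ and the triangles $vf_1f_2$, $vf_2f_3$, $vf_3f_1$. It is simplicial, the old vertices and edges survive, and old interior diagonals remain interior diagonals.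

The new cables are $vf_1,vf_2,vf_3$, and we add the strut $vL$. It contains $w$, and the points strictly between $w$ and $L$ are interior to $K_n$, because $g_F(L)>0$ and $g_H(w)>0$ for $H\neq F$. So $vL$ is an interior diagonal. The new members join $v$ to vertices with $z\ge0$.

For the stress, note the affine dependence $v+\delta L-\frac{1+\delta}3(f_1+f_2+f_3)=0$, and let $\theta$ be the stress \eqref{eq:rankone} it gives. Then $\theta>0$ on the three pairs $vf_i$ and $\theta<0$ on $vL$. All other pairs carrying $\theta$, namely $Lf_i$ and $f_if_j$, are already members of the old tensegrity. If $\omega$ is a proper equilibrium stress on $K_n$, then $\omega+\varepsilon\theta$ is one on $K_{n+1}$ for small $\varepsilon>0$.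

The facet $vf_1f_2$ has the properties required of the next $F$: it does not contain $L$, its vertices are joined to $L$ by members, it lies in $z\ge0$, and $z(v)>0$.
\end{proof}

This proves the second half of Theorem~\ref{thm:range}.

\section{The conic at infinity}\label{sec:conic}

We prove Theorem~\ref{thm:conic}. Fix a polytopal tensegrity with a proper equilibrium stress $\omega$, and suppose that $C\ne0$ is symmetric with $d^TCd=0$ for all member directions $d$. Write $C(d,e)=d^TCe$. The possible ranks and signatures of $C$ require different arguments. A nondegenerate cone is too round to contain a strut together with all the edges at a lowest vertex. A degenerate cone, a pair of planes, is excluded by equilibrium along an extreme face.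

\paragraph{Definite or semidefinite $C$.}
The null vectors of a definite or semidefinite form make up its kernel, which for $C\ne0$ has dimension at most $2$. This contradicts (P1), since the edges at a vertex span $\mathbb R^3$.

\paragraph{Rank $3$, indefinite.}
After replacing $C$ by $-C$ if necessary, we have $C(y,y)=y_1^2+y_2^2-y_3^2$ in suitable linear coordinates. Every non-zero null vector has $y_3\ne0$, so $f=y_3$ is non-constant on every edge of $K$. Hence the minimum of $f$ on $K$ is attained at a single vertex $v$. Let $e_1,\dots,e_d$ be the edge directions at $v$, pointing away from $v$; they are null and satisfy $f(e_i)>0$. Writing $e_i=(t_i,f(e_i))$ with $t_i\in\mathbb R^2$ and $|t_i|=f(e_i)$, we get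
\[
C(e_i,e_j)=t_i\cdot t_j-|t_i||t_j|<0\qquad(i\ne j),
\]
strictly, because $e_i$ and $e_j$ are not parallel. Let $s$ be the direction from $v$ of a strut at $v$, which exists by Lemma~\ref{lem:strut}. By (P1), $s=\sum c_ie_i$ with $c_i\ge0$, and
\[
0=C(s,s)=2\sum_{i<j}c_ic_j\,C(e_i,e_j).
\]
All terms on the right are $\le0$, so only one $c_i$ is non-zero. Thus the strut lies along the ray of an edge at $v$. Both its ends are vertices of $K$, so it is that edge. This is a contradiction.

\paragraph{Rank $2$, indefinite.}
Up to a non-zero factor, $C(d,d)=l_1(d)\,l_2(d)$ with independent linear forms $l_1,l_2$. So along each member $l_1$ or $l_2$ is constant. Let $F$ be the face of $K$ on which $l_1$ is maximal; it is a proper face. Let $v$ be a vertex of $F$ and $vj$ a member. If $l_1(p_j)=l_1(p_v)$, then the member lies in $F\subset\partial K$. As struts pass through the interior, it is a cable, namely an edge of $F$. Otherwise $l_2(p_j)=l_2(p_v)$, and the member contributes nothing to the $l_2$-component of the equilibrium at $v$. Hence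
\[
\sum_{vj\text{ edge of }F}\omega_{vj}\bigl(l_2(p_j)-l_2(p_v)\bigr)=0,\qquad \omega_{vj}>0 .
\]
If $l_2$ is not constant on $F$, then, since the graph of $F$ is connected, some vertex $v$ with maximal $l_2$ on $F$ has a neighbor in $F$ with smaller $l_2$. At this $v$ the sum is negative, a contradiction. If $l_2$ is constant on $F$ (for instance, if $F$ is a vertex), then at a vertex $v$ of $F$ all edges have constant $l_2$: those in $F$ by assumption, and those leaving $F$ because $l_1$ changes along them. This contradicts (P1). Theorem~\ref{thm:conic} is proved. \qed

\section{At most seven vertices}\label{sec:seven}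

We now prove the first half of Theorem~\ref{thm:range}. Fix a polytopal tensegrity on $K$ with $n\le7$ vertices and a proper equilibrium stress $\omega$. By Theorem~\ref{thm:conic} it remains to show that $\Omega$ is PSD of rank $n-4$.

\subsection{A short list of triangulations}\label{sec:list}

Triangulate each facet of $K$ by diagonals, without new vertices. Two facets meet in at most a common edge, so any two of the resulting flat triangles are disjoint or meet in a common vertex or a common edge. We obtain a triangulation $\mathcal T$ of the sphere $\partial K$ as a simplicial complex, with vertex set $V$, $3n-6$ edges and $2n-4$ faces. The link of each vertex is a cycle, and all degrees are at least $3$. The neighbors of a vertex in $K$ are among its neighbors in $\mathcal T$. If $u,v$ are adjacent in $\mathcal T$, they lie in a common facet, so by (P4) they are not joined by a strut, and $\omega_{uv}\ge0$. By Lemma~\ref{lem:strut} every vertex therefore has a non-neighbor in $\mathcal T$, and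
\begin{equation}\label{eq:deg}
\deg_{\mathcal T}(v)\le n-2\qquad\text{for all }v .
\end{equation}
If $\deg_{\mathcal T}(v)=n-2$, then $v$ and its unique non-neighbor are joined by a strut.

If a $\mathcal T$-edge $uv$ is not an edge of $K$, then it is a diagonal of a facet of $K$, and the two triangles of $\mathcal T$ that contain it lie in that facet. We refer to this as the \emph{flat-edge principle}.

\paragraph{$n=4,5$.} For $n=4$, \eqref{eq:deg} contradicts the lower bound $3$. For $n=5$ the degree sum is $18>5\cdot3$. So there is no polytopal tensegrity with fewer than $6$ vertices.

\paragraph{$n=6$.} The degree sum is $24$ and the degrees are at most $4$, so every vertex has degree $4$ and exactly one non-neighbor. The graph of $\mathcal T$ is thus the octahedral graph $K_{2,2,2}$. Call the non-adjacent pairs $aa',bb',cc'$; they are struts. The only triangles of $K_{2,2,2}$ are the $8$ transversals of the pairs, and $\mathcal T$ has $8$ faces, so all transversals are faces. If a $\mathcal T$-edge, say $ab$, were not an edge of $K$, then by the flat-edge principle $c$ and $c'$ would lie in one facet, contrary to (P4). So no diagonals were used, all facets are triangles, and all $\mathcal T$-edges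 are cables. Lemma~\ref{lem:A} applies with $A=\{a,b,c\}$, $B=\{a',b',c'\}$ and $f$ a facet function of $a'b'c'$. Hence $\Omega$ is PSD of rank $2$.

\medskip
For $n=7$ the degrees are at most $5$ and have sum $30$. We treat separately the case that some vertex has degree $3$, which reduces to the octahedron, and the case that none has, which is the pentagonal bipyramid.

\subsection{Seven vertices, one of degree three}

Let $\deg_{\mathcal T}(x)=3$, and let $a,b,c$ be the neighbors of $x$. Replacing the three triangles at $x$ by the triangle $abc$ we obtain a triangulation $\mathcal T'$ of the sphere with six vertices. (The triangle $abc$ was not already a face of $\mathcal T$, since then $\mathcal T$ would have only four vertices.) By \eqref{eq:deg}, $a,b,c$ have degree at most $4$ in $\mathcal T'$.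

\paragraph{$\mathcal T'$ is octahedral.}
Suppose that some vertex $y$ has degree $5$ in $\mathcal T'$. Its link is a $5$-cycle through all other vertices. The three faces not at $y$ triangulate this pentagon by two chords with a common end $\zeta$. Write the cycle as $\zeta v_1v_2v_3v_4$, so that the chords are $\zeta v_2,\zeta v_3$. Then $\zeta$ also has degree $5$. So $a,b,c$, having degree at most $4$, are among $v_1,\dots,v_4$. But these induce only the path $v_1v_2v_3v_4$, which contains no triangle, a contradiction. Hence all degrees in $\mathcal T'$ are at most $4$. As their sum is $24$, the graph is $K_{2,2,2}$, and all its $8$ transversal triangles are faces of $\mathcal T'$, as before.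

\paragraph{The opposite facet.}
Let $a',b',c'$ be the non-neighbors of $a,b,c$ in $\mathcal T'$. Then $a'b'c'$ is a face of $\mathcal T'$ different from $abc$, hence a face of $\mathcal T$. In $\mathcal T$ the only non-neighbor of $a$ is $a'$, so $aa'$ is a strut; likewise $bb'$ and $cc'$ are struts. Let $F'$ be the facet of $K$ containing $a'b'c'$, and $f'$ a facet function of $F'$. By (P4), $a\notin F'$, and likewise $b,c\notin F'$. So $f'=0$ at $a',b',c'$ and $f'>0$ at $a,b,c$. In particular the six points $Y=\{a,b,c,a',b',c'\}$ span $\mathbb R^3$.

We cannot apply Lemma~\ref{lem:A} to $\Omega$ directly, because $x$ is a seventh point that may be joined by struts to $a',b',c'$, and because $ab,bc,ca$ need not be edges of $K$. Eliminating $x$ cures both problems, provided that $\Omega_{xx}>0$.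

\paragraph{$\Omega_{xx}>0$.}
By (P1) and since $x$ has only three neighbors in $\mathcal T$, its neighbors in $K$ are exactly $a,b,c$, and $x,a,b,c$ are affinely independent. Let $\ell$ be the affine function with $\ell(x)=0$ and $\ell(a)=\ell(b)=\ell(c)=1$. By (P1) any vertex $p$ of $K$ other than $x,a,b,c$ has the form $x+\sum_{j\in\{a,b,c\}}c_j(p_j-x)$ with $c_j\ge0$, and $\ell(p)=\sum c_j$. If $\ell(p)\le1$, then $p\in\operatorname{conv}(x,a,b,c)$, which is impossible for another vertex. So $\ell(p)>1$. Applying $\ell$ to the equilibrium at $x$, where there is at least one strut by Lemma~\ref{lem:strut}, we get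
\[
\omega_{xa}+\omega_{xb}+\omega_{xc}=\sum_{\text{struts }xp}|\omega_{xp}|\,\ell(p)>\sum_{\text{struts }xp}|\omega_{xp}| ,
\]
that is, $\Omega_{xx}=\sum_j\omega_{xj}>0$.

\paragraph{Elimination of $x$.}
Let $\tilde\Omega=\Omega_{YY}-\Omega_{Yx}\Omega_{xx}^{-1}\Omega_{xY}$. If $\Omega g=0$, then row $x$ gives $g_x=-\Omega_{xx}^{-1}\Omega_{xY}g_Y$, and the rows in $Y$ become $\tilde\Omega g_Y=0$. So $\tilde\Omega$ annihilates all affine functions on $Y$. Its entry at $(a,b)$ is
\[
-\omega_{ab}-\frac{\omega_{xa}\omega_{xb}}{\Omega_{xx}}<0,
\]
since $\omega_{ab}\ge0$ ($a$ and $b$ are adjacent in $\mathcal T$) and $xa,xb$ are cables. The same holds for $bc$ and $ca$. Lemma~\ref{lem:A}, applied to $\tilde\Omega$ with $m=6$, $A=\{a,b,c\}$, $B=\{a',b',c'\}$ and $f=f'$, shows that $\tilde\Omega$ is PSD of rank $2$. The form $\Omega$ is congruent to $\Omega_{xx}\oplus\tilde\Omega$, so it is PSD of rank $3=7-4$.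

\subsection{Seven vertices, none of degree three: the bipyramid}

Now all degrees are $4$ or $5$ and their sum is $30$, so some vertex $s$ has degree $5$. Let its link be the $5$-cycle $v_1\dots v_5$ (indices mod $5$), and let $s'$ be the remaining vertex. It lies in the open disc complementary to the star of $s$. Every chord of the $5$-cycle has the form $v_{i-1}v_{i+1}$. Suppose that some such chord is in $\mathcal T$. It lies in the complementary disc and cuts off from it a part bounded by the $3$-cycle $v_{i-1}v_iv_{i+1}$. If $s'$ is inside this part, then $\deg s'\le3$; if not, then this part is a face and $v_i$ has degree $3$. Both are excluded. So there are no chords. Of the $15$ edges, $5$ are at $s$ and $5$ form the cycle, hence the other $5$ join $s'$ to all the $v_i$. Thus $\mathcal T$ is the pentagonal bipyramid. By the remark after \eqref{eq:deg}, $ss'$ is a strut.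

There may be further struts, among the $v_i$. They destroy the sign pattern needed in Lemma~\ref{lem:A}, and another argument is required. We use the following positivity.

\begin{itemize}
\item $\omega_{v_iv_{i+1}}>0$: otherwise $v_iv_{i+1}$ is not an edge of $K$, and by the flat-edge principle $s$ and $s'$ lie in one facet, contrary to (P4).
\item $a_i:=\omega_{sv_i}+\omega_{s'v_i}>0$: both terms are $\ge0$, and at least one of $sv_i,s'v_i$ is an edge of $K$, since $v_i$ has at least three neighbors in $K$, all among $v_{i\pm1},s,s'$.
\end{itemize}

\paragraph{Reduction to a $5\times5$ matrix.}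
Let $M$ be the block of $\Omega$ indexed by $v_1,\dots,v_5$, and let $\mathbf 1$ be the all-ones vector. Since $\Omega$ has zero row sums,
\begin{equation}\label{eq:M}
M_{i,i+1}<0,\qquad M\mathbf 1=(a_1,\dots,a_5)^T>0\ \text{ entrywise.}
\end{equation}
Let $\alpha$ be an affine function with $\alpha(s)=1$, $\alpha(s')=0$. Given $y\in\mathbb R^7$, subtract from it the affine vector $y_s\alpha+y_{s'}(1-\alpha)$. This does not change the value of the form $\Omega$, and the result vanishes at $s,s'$. So the form $\Omega$ is congruent to $M\oplus0$, and \emph{it suffices to show that $M$ is PSD of rank $3$}.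

Let $\pi$ be the projection of $\mathbb R^3$ along the line $ss'$ to $\mathbb R^2$ with $\pi(s)=\pi(s')=0$, and put $u_i=\pi(v_i)$. A linear function on $\mathbb R^2$ pulls back to an affine function vanishing at $s,s'$. So $M$ annihilates the space $U$ of vectors $(g(u_1),\dots,g(u_5))$ with $g$ linear on $\mathbb R^2$.

\paragraph{The algebraic core.}
In the next lemma we deform $M$ to a matrix built from rank-one stresses of plane quadrilaterals, the objects of \eqref{eq:rankone} one dimension lower. Part (a) guarantees that no eigenvalue crosses zero in between.

\begin{lemma}\label{lem:B}
Let $M$ be a symmetric $5\times5$ matrix, indices mod $5$, with $M_{i,i+1}<0$ for all $i$ and $M\mathbf 1>0$ entrywise.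
\begin{enumerate}
\item[(a)] $M$ is not PSD of rank $\le2$.
\item[(b)] Suppose in addition that $u_1,\dots,u_5$ are the vertices, in this cyclic order, of a strictly convex pentagon in $\mathbb R^2$, and that $M$ annihilates the space $U$ of vectors $(g(u_1),\dots,g(u_5))$, $g$ linear, which is $2$-dimensional. Then $M$ is PSD of rank $3$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Otherwise $M_{ij}=d_i\cdot d_j$ with $d_i\in\mathbb R^2$. Put $\sigma=\sum_jd_j$. Then $d_i\cdot\sigma=(M\mathbf 1)_i>0$, so the signed angle $\theta_i$ from $\sigma$ to $d_i$ lies in $(-90^\circ,90^\circ)$. Since $d_i\cdot d_{i+1}<0$, the vectors $d_i$ and $d_{i+1}$ form an angle of more than $90^\circ$, so $\theta_i$ and $\theta_{i+1}$ have strictly opposite signs. Signs cannot alternate around a $5$-cycle.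

(b) For each $k$ let $c^{(k)}\in\mathbb R^5$ be a non-zero affine dependence of the four points $u_j$, $j\ne k$, with $c^{(k)}_k=0$. These points are the vertices of a strictly convex quadrilateral, so the four coefficients are non-zero and their signs alternate around it. Hence $c_i^{(k)}c_{i+1}^{(k)}<0$ whenever $k\ne i,i+1$, and it is $0$ if $k\in\{i,i+1\}$. Put
\[
M_0=\sum_{k=1}^5c^{(k)}c^{(k)T}.
\]
Then $M_0$ is PSD and $(M_0)_{i,i+1}<0$. The affine dependences of the five points form a space of dimension $2$, namely the orthogonal complement of $\operatorname{span}(\mathbf 1,U)$. It is spanned by the $c^{(k)}$, since $c^{(1)}$ and $c^{(2)}$ are independent. So $\ker M_0=\operatorname{span}(\mathbf 1,U)$.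

Let $M_t=(1-t)M_0+tM$. For $t\in(0,1]$ we have
\[
M_tU=0,\quad\text{so }\operatorname{rank}M_t\le3;\qquad (M_t)_{i,i+1}<0;\qquad M_t\mathbf 1=tM\mathbf 1>0 .
\]
By (a), $M_t$ is never PSD of rank $\le2$.

\emph{For small $t>0$, $M_t$ is PSD of rank $3$.} Since $M\mathbf 1\ne0$, we have $\mathbf 1\notin U$. On the $3$-dimensional space $U^\perp$ the form $M_0$ is PSD with kernel spanned by $w_0$, the $U^\perp$-component of $\mathbf 1$, and $w_0^TMw_0=\mathbf 1^TM\mathbf 1>0$. So on a neighborhood of $\pm w_0/|w_0|$ in the unit sphere of $U^\perp$ the form $M$ is positive, and there $M_0+\tau M>0$ for all $\tau>0$. On the rest of the sphere $M_0$ has a positive minimum and $M$ is bounded, so $M_0+\tau M>0$ for small $\tau>0$. Hence $M_t=(1-t)\bigl(M_0+\frac t{1-t}M\bigr)$ is positive definite on $U^\perp$ for small $t>0$.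

\emph{Continuation.} Let $S$ be the set of $t\in(0,1]$ for which $M_t$ is PSD of rank $3$, equivalently, positive definite on $U^\perp$. It is non-empty and open in $(0,1]$. It is also closed in $(0,1]$: a limit is PSD of rank $\le3$, and rank $\le2$ is excluded by (a). Since $(0,1]$ is connected, $S=(0,1]$, and $1\in S$.
\end{proof}

\begin{remark}
Part (a) fails for a $6$-cycle: the vectors $d_i=\frac12(1,(-1)^i\sqrt3)$, $i=1,\dots,6$, have $d_i\cdot d_{i+1}=-\frac12$, $\sigma=(3,0)$ and $d_i\cdot\sigma=\frac32$. So the proof does not extend to the hexagonal bipyramid; the example of Section~\ref{sec:counter} is one (Remark~\ref{rem:hex}).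
\end{remark}

To use the lemma we must know that the $u_i$ are in convex position, at least after a harmless change.

\paragraph{The $u_i$ lie on the boundary of $Q=\pi(K)$.}
Use coordinates in which $\pi(y,\zeta)=y$ and $s$ is above $s'$. Write
\[
K=\{(y,\zeta):y\in Q,\ \operatorname{bot}(y)\le\zeta\le\operatorname{top}(y)\}
\]
with $\operatorname{top}$ concave and $\operatorname{bot}$ convex. Over $\operatorname{int}Q$ we have $\operatorname{bot}<\operatorname{top}$: the concave function $\operatorname{top}-\operatorname{bot}\ge0$ would vanish identically if it vanished at an interior point, and $K$ would be flat. As concave and convex functions are continuous on $\operatorname{int}Q$, the points of $\partial K$ over $\operatorname{int}Q$ are exactly the top and the bottom points. Since the strut $ss'$ contains interior points of $K$, we have $0\in\operatorname{int}Q$. The two boundary points $s,s'$ over $0$ are therefore $s=(0,\operatorname{top}(0))$ and $s'=(0,\operatorname{bot}(0))$. Also $u_i\ne0$, as no three vertices are collinear.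

Suppose $u_i\in\operatorname{int}Q$, and say $v_i$ is the top point over $u_i$ (otherwise exchange the roles of top and bottom and of $s$ and $s'$). The segment $s'v_i$ is an edge of $\mathcal T$ and so lies in $\partial K$. For $0<\tau<1$ its point over $\tau u_i\in\operatorname{int}Q$ has height $\eta=(1-\tau)\operatorname{bot}(0)+\tau\operatorname{top}(u_i)$, and
\[
\operatorname{bot}(\tau u_i)\le(1-\tau)\operatorname{bot}(0)+\tau\operatorname{bot}(u_i)<\eta<(1-\tau)\operatorname{top}(0)+\tau\operatorname{top}(u_i)\le\operatorname{top}(\tau u_i).
\]
So this point is interior to $K$, a contradiction. Hence $u_i\in\partial Q$ for all $i$.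

\paragraph{Cyclic order.}
Points of $\partial K$ near $s$ are top points, so $\pi$ maps a neighborhood of $s$ in $\partial K$ homeomorphically to a neighborhood of $0$. It carries the triangles $sv_iv_{i+1}$ near $s$ to the corners at $0$ of the triangles $0u_iu_{i+1}$, which are therefore non-degenerate and fit together around $0$ in order. So the rays from $0$ through $u_1,\dots,u_5$ are distinct and in this cyclic order.

\paragraph{Conclusion by rescaling.}
The $u_i$ lie in order on the boundary of the convex set $Q$, but three of them may be collinear. To repair this we move each $u_i$ slightly along its ray and rescale $M$ accordingly. Let $\gamma$ be the gauge function of $Q$ with respect to $0$, i.e.\ $\gamma(y)=\min\{r\ge0:y\in rQ\}$, so $\gamma(u_i)=1$. For $\varepsilon>0$ put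
\[
r_i=\frac1{1+\varepsilon|u_i|},\qquad u_i'=r_iu_i,\qquad D=\operatorname{diag}(r_1,\dots,r_5),\qquad M'=D^{-1}MD^{-1}.
\]
The function $N=\gamma+\varepsilon|\cdot|$ is positively homogeneous, and $N(y+y')<N(y)+N(y')$ for non-zero $y,y'$ on different rays. So $\{N\le1\}$ is a strictly convex body with $0$ in its interior. As $N(u_i')=r_i(1+\varepsilon|u_i|)=1$, the $u_i'$ lie on its boundary, on distinct rays. Hence they are the vertices of a strictly convex pentagon in the order $u_1',\dots,u_5'$. We check the other hypotheses of Lemma~\ref{lem:B}(b) for $M'$ and the $u_i'$.
\begin{itemize}
\item $M'_{i,i+1}=M_{i,i+1}/(r_ir_{i+1})<0$.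
\item For linear $g$, the vector $(g(u_i'))_i$ equals $D(g(u_i))_i$, so $M'(g(u'_i))_i=D^{-1}M(g(u_i))_i=0$. The space of these vectors is $2$-dimensional, since the $u_i'$ span $\mathbb R^2$.
\item $M'\mathbf 1=D^{-1}M\bigl(1+\varepsilon|u_i|\bigr)_i$, and $M(1+\varepsilon|u_i|)_i\to M\mathbf 1>0$ as $\varepsilon\to0$. So $M'\mathbf 1>0$ for small $\varepsilon$.
\end{itemize}
Thus $M'$ is PSD of rank $3$ for small $\varepsilon$, and so is $M=DM'D$. This completes the proof of Theorem~\ref{thm:range}. \qed

\section{A flexible example}\label{sec:flex}

We prove Theorem~\ref{thm:flex}. The idea is to start from a mechanism of rigid triangles. The $12$ points obtained from $(6,6,0)$ by permutations and sign changes span $8$ triangles, one in each octant. Neighboring triangles share only a vertex, and the triangles can move as rigid bodies while staying joined at these vertices. We make each triangle a face of an octahedron that has its own stress, so that together the edges of the octahedra are the edges of a convex polytope.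

\paragraph{The polytope.}
Let $K$ be the convex hull of the $12$ points obtained from $(6,6,0)$ and the $24$ points obtained from $(4,4,5)$ by permutations and sign changes. Put
\[
a=(6,6,0),\ b=(6,0,6),\ c=(0,6,6),\qquad a'=(4,4,5),\ b'=(4,5,4),\ c'=(5,4,4).
\]
These are the non-negative points among the $36$. Changing the sign of a non-zero coordinate of a non-negative point strictly lowers every linear functional with positive coefficients, so for the last three of the following functionals only $a,b,c,a',b',c'$ matter.
\begin{itemize}
\item $z\le6$, with equality exactly at $(\pm6,0,6)$ and $(0,\pm6,6)$, as the third coordinates of the $36$ points are $0,\pm4,\pm5,\pm6$. This facet is a square.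
\item $x+y+z\le13$, with equality exactly at $a',b',c'$; the value at $a,b,c$ is $12$.
\item $x+y+2z\le18$, with equality exactly at $b,c,a'$; the values at $a,b',c'$ are $12,17,17$.
\item $3x+4y+4z\le48$, with equality exactly at $c,a',b'$; the values at $a,b,c'$ are $42,42,47$.
\end{itemize}
Apply all signed permutations of coordinates. Up to these, the edges of the resulting facets are
\begin{itemize}
\item $bc$, in a square and in $\{a',b,c\}$;
\item $a'c$, in $\{a',b,c\}$ and in $\{a',b',c\}$;
\item $a'b'$, in $\{a',b',c\}$ and in $\{a',b',c'\}$.
\end{itemize}
By (P3) these are all the facets, and all $36$ points are vertices. Let $O$ be the octahedral graph on $a,b,c,a',b',c'$ with opposite pairs $aa',bb',cc'$, and let $O_\varepsilon$, $\varepsilon\in\{\pm1\}^3$, be its images under the sign changes $(x,y,z)\mapsto(\varepsilon_1x,\varepsilon_2y,\varepsilon_3z)$. Since $O$ is invariant under permutations of the coordinates, the edges of $K$ are exactly the edges of the eight graphs $O_\varepsilon$. Each edge lies in exactly one of them, since each of the three coordinates is non-zero at some end of the edge, which determines $\varepsilon$.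

\paragraph{Struts.}
The struts are the $24$ segments $aa',bb',cc'$ and their sign images; each belongs to exactly one $O_\varepsilon$, as $a',b',c'$ have no zero coordinate. The midpoint of $aa'$ is $(5,5,\frac52)$. There the largest coordinate is $5<6$, the coordinate sum is $12.5<13$, the largest value of the permuted forms $x+y+2z$ is $17.5<18$, and the largest value of the permuted forms $3x+4y+4z$ is $47.5<48$. As the coordinates are positive, signs other than $+$ only lower these values. So the midpoint is interior, and by symmetry all struts are interior diagonals.

\paragraph{The stress.}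
On $O$ put $1$ on $ab,bc,ca$; $6$ on the six edges between $\{a,b,c\}$ and $\{a',b',c'\}$; $36$ on $a'b',b'c',c'a'$; and $-12$ on $aa',bb',cc'$. Permutations of the coordinates preserve this assignment, so it suffices to check $a$ and $a'$.
\begin{itemize}
\item At $a$, with $(b-a)+(c-a)=(-6,-6,12)$, $(b'-a)+(c'-a)=(-3,-3,8)$ and $a'-a=(-2,-2,5)$:
\[
(-6,-6,12)+6(-3,-3,8)-12(-2,-2,5)=0 .
\]
\item At $a'$, with $(b'-a')+(c'-a')=(1,1,-2)$, $(b-a')+(c-a')=(-2,-2,2)$ and $a-a'=(2,2,-5)$:
\[
36(1,1,-2)+6(-2,-2,2)-12(2,2,-5)=0 .
\]
\end{itemize}
Take the sign images of this stress on all $O_\varepsilon$. As each member lies in exactly one $O_\varepsilon$, their sum is a proper equilibrium stress, and we have a polytopal tensegrity.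

\paragraph{The flex.}
Let $(A,B)$ run near $(6,6)$ on the ellipse $A^2-AB+B^2=36$. For signs $\sigma,\tau$ move
\[
(6\sigma,6\tau,0)\mapsto(\sigma A,\tau B,0),\quad
(0,6\sigma,6\tau)\mapsto(0,\sigma A,\tau B),\quad
(6\tau,0,6\sigma)\mapsto(\tau B,0,\sigma A).
\]
The triangle in $O_\varepsilon$ formed by the sign images of $a,c,b$ moves to the triangle with the corresponding vertices
\[
(\varepsilon_1A,\varepsilon_2B,0),\quad(0,\varepsilon_2A,\varepsilon_3B),\quad(\varepsilon_1B,0,\varepsilon_3A).
\]
Each squared side equals $A^2+B^2+(A-B)^2=2(A^2-AB+B^2)=72$, as at the start. So each of the eight triangles moves rigidly. Move the other three vertices of $O_\varepsilon$ by the unique orientation-preserving isometry that carries the old triangle to the new one, with its vertices in the given order. It depends continuously on $(A,B)$ and is the identity for $(A,B)=(6,6)$, and the three vertices belong to $O_\varepsilon$ only, so the motion is well defined. Every member lies in one $O_\varepsilon$ and keeps its length.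

The motion is not a congruence. The points $(6,6,0)$ and $(6,-6,0)$ move to $(A,B,0)$ and $(A,-B,0)$, at distance $2B$. On the ellipse $B=6$ forces $A\in\{0,6\}$. So $2B\ne12$ for $(A,B)\ne(6,6)$ near $(6,6)$. Hence the tensegrity flexes in $\mathbb R^3$; in particular it is not globally rigid, and by Proposition~\ref{prop:ss} it is not super stable. \qed

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Stress Matrices And M Matrices},
\url{https://www3.math.tu-berlin.de/geometrie/ps/DDGWorkshopSlides/DDG_talk_Connelly.pdf}.
\end{thebibliography}

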